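
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}

\title{Bipartite graphs of maximum degree nine and ten\\ without interval edge colorings}


\begin{abstract}
An interval edge coloring of a graph is a proper edge coloring by integers in which the colors at every vertex are consecutive. We construct connected bipartite graphs $G(m_1,\dots,m_n)$ of maximum degree $m_1+\dots+m_n$ and show that $G(3,3,3)$ and $G(4,3,3)$, of maximum degrees $9$ and $10$, have no interval edge coloring. This answers affirmatively the question whether a bipartite graph with maximum degree between $4$ and $10$ can fail to have such a coloring. We also determine exactly which graphs of the family have interval edge colorings; the smallest maximum degree of one that does not is $9$, attained only by $G(3,3,3)$.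
\end{abstract}

\section{The question}

All graphs are finite, simple and undirected. For a positive integer $t$, an \emph{interval $t$-coloring} of a graph $G$ is a proper edge coloring with colors $1,2,\dots,t$ such that every color is used and, at each vertex, the colors of the incident edges form an interval of consecutive integers. A graph \emph{has an interval edge coloring} if it has an interval $t$-coloring for some positive integer $t$. The number $t$ is not prescribed; in particular it need not equal the maximum degree $\Delta=\Delta(G)$.

If we read colors as unit time slots and edges as unit meetings between their two ends, the condition says that no vertex ever waits between its first and its last meeting. The triangle shows that this may be impossible: its three colors would have to differ pairwise by exactly $1$. For bipartite graphs the first examples point the other way.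
\begin{itemize}
\item \emph{Regular bipartite graphs.} The edges of a $\Delta$-regular bipartite graph with $\Delta\ge1$ split into $\Delta$ perfect matchings. Color the edges of the $k$th matching with $k$; then each vertex sees all of $1,\dots,\Delta$, which is an interval.
\item \emph{Trees.} For a tree with at least one edge, choose a root and color its edges $1,2,\dots$. Then move outward: a vertex whose edge to its parent has color $c$ gives the edges to its children the colors $c+1,c+2,\dots$. Every vertex sees an interval. The colors used in the whole tree form an interval as well, since each new batch of colors continues one already present.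
\end{itemize}
The smaller its degree, the less a vertex demands, so one might guess that bipartite graphs of small maximum degree always have interval edge colorings. The following question is posed in \cite{Kubiak}: \emph{is there a bipartite graph with $4\le\Delta\le10$ that does not have an interval edge coloring?}

The answer is \emph{yes}. We give examples with $\Delta=9$ and with $\Delta=10$. They belong to a family of graphs for which we decide exactly which members have an interval edge coloring. Every member with $\Delta\le8$ has one. Whether bipartite graphs outside the family without interval edge colorings exist for the individual values $\Delta=4,\dots,8$ is not decided here.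

\section{The graphs and the results}\label{sec:graphs}

\subsection{The construction}

The obstruction must be global, because a single vertex can always be satisfied. To create one, we want to force colors at distant edges to be related. The device is a regular bipartite block with one edge cut open. If $ab$ is deleted from $K_{p,p}$ and $a$, $b$ are instead joined to outside vertices, then all vertices of the block still have degree $p$. We shall see (Lemma~\ref{lem:wire}) that in an interval coloring of a graph with maximum degree $p$ the two outgoing edges then have congruent colors modulo $p$. The block acts as a wire that transmits a residue.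

With wires available we use a source $u$ of degree exactly $p$. It emits every residue modulo $p$ exactly once. The residues are distributed by wires to vertices $w_1,\dots,w_n$, and one further vertex $y$ ties the $w_i$ together.

Let $n\ge3$ and $m_1\ge m_2\ge\dots\ge m_n\ge1$ be integers, and put $p=m_1+\dots+m_n$. The graph $G(m_1,\dots,m_n)$ is defined as follows (Figure~\ref{fig:G}).
\begin{itemize}
\item Take vertices $u,\ y,\ w_1,\dots,w_n$ and the edges $yw_1,\dots,yw_n$.
\item For each $i$ and each $j\in\{1,\dots,m_i\}$ take a new copy of $K_{p,p}$ with parts $A_{ij}$ and $B_{ij}$. Choose $a_{ij}\in A_{ij}$ and $b_{ij}\in B_{ij}$, delete the edge $a_{ij}b_{ij}$, and call the result $H_{ij}$. Add the edges $ua_{ij}$ and $b_{ij}w_i$.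
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.7cm,dot/.style={circle,fill,inner sep=1.5pt}]
\node[dot,label={left:$u$}] (u) at (0,0) {};
\node[dot,label={right:$y$}] (y) at (8.2,0) {};
\foreach \i in {1,2,3}{
  \node[dot,label={above:$w_{\i}$}] (w\i) at (6.4,{3*(2-\i)}) {};
  \draw (w\i)--(y);
  \foreach \j in {1,2,3}{
    \draw (2.6,{3*(2-\i)+0.9*(2-\j)-0.34}) rectangle (4.1,{3*(2-\i)+0.9*(2-\j)+0.34});
    \node at (3.35,{3*(2-\i)+0.9*(2-\j)}) {\footnotesize $H_{\i\j}$};
    \draw (u)--(2.6,{3*(2-\i)+0.9*(2-\j)});
    \draw (4.1,{3*(2-\i)+0.9*(2-\j)})--(w\i);
    \fill (2.6,{3*(2-\i)+0.9*(2-\j)}) circle (1.3pt);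
    \fill (4.1,{3*(2-\i)+0.9*(2-\j)}) circle (1.3pt);
  }
}
\end{tikzpicture}
\caption{The graph $G(3,3,3)$. Each box $H_{ij}$ is a copy of $K_{9,9}$ with one edge $a_{ij}b_{ij}$ removed. The dot on its left side is $a_{ij}$, joined to $u$; the dot on its right side is $b_{ij}$, joined to $w_i$.}
\label{fig:G}
\end{figure}

The graph is simple. Since $p\ge3$, each $H_{ij}$ is connected, and hence so is $G(m_1,\dots,m_n)$. It is bipartite with parts
\[
\{u,y\}\cup\bigcup_{i,j} B_{ij}\qquad\text{and}\qquad \{w_1,\dots,w_n\}\cup\bigcup_{i,j} A_{ij}.
\]
The degrees are
\[
\deg u=p,\qquad \deg v=p\ \text{ for every vertex $v$ of every }H_{ij},\qquad \deg w_i=m_i+1,\qquad \deg y=n .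
\]
Here $m_i+1\le p-1$, since the other $n-1\ge2$ of the $m$'s contribute at least $2$ to $p$, and $n\le p$ because all $m_i\ge1$. Hence $\Delta(G(m_1,\dots,m_n))=p$.

\subsection{The results}

\begin{theorem}\label{thm:main}
If $m_1\ge m_2\ge m_3\ge3$, then $G(m_1,m_2,m_3)$ has no interval edge coloring. In particular, for every $\Delta\ge9$ the connected bipartite graph $G(\Delta-6,3,3)$ has maximum degree $\Delta$ and no interval edge coloring. For $\Delta=9$ and $\Delta=10$ these graphs are $G(3,3,3)$ and $G(4,3,3)$.
\end{theorem}

This answers the question. The next theorem says exactly when the construction works.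

\begin{theorem}\label{thm:char}
The graph $G(m_1,\dots,m_n)$ has no interval edge coloring if and only if
\begin{itemize}
\item $n=3$ and $m_3\ge3$, or
\item $n\ge4$ and $m_3+m_4+\dots+m_n\ge n+1$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:nine}
Within this family the smallest maximum degree of a graph with no interval edge coloring is $9$, attained only by $G(3,3,3)$.
\end{corollary}

\begin{proof}[Proof of Corollary~\ref{cor:nine} from Theorem~\ref{thm:char}]
The maximum degree is $p$. Suppose that $G(m_1,\dots,m_n)$ has no interval edge coloring. If $n=3$, then all $m_i\ge3$, so $p\ge9$ with equality only for $(3,3,3)$. If $n=4$, then $m_3+m_4\ge5$, so $m_1\ge m_2\ge m_3\ge3$ and $p\ge3+3+5=11$. If $n\ge5$, then the $n-2$ numbers $m_3,\dots,m_n$ have sum at least $n+1$, so $m_1\ge m_2\ge m_3\ge2$ and $p\ge2+2+(n+1)\ge10$. Conversely, $G(3,3,3)$ has no interval edge coloring.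
\end{proof}

It is convenient to measure how far the numbers $m_3,\dots,m_n$ are from being all $1$. Put
\[
x=\sum_{i=3}^{n}(m_i-1)=m_3+\dots+m_n-(n-2).
\]
For $n=3$ the condition of Theorem~\ref{thm:char} reads $x\ge2$; for $n\ge4$ it reads $x\ge3$. So the two largest values $m_1,m_2$ are harmless, and only the excess $x$ of the others matters. The proofs will explain both features.

\section{Residues, and the proof of Theorem~\ref{thm:main}}\label{sec:residues}

Throughout this section and the next, $\varphi$ is a hypothetical interval coloring of $G=G(m_1,\dots,m_n)$, and we look at colors modulo $p=\Delta(G)$. For $1\le d\le p$, call a set of $d$ residues of the form $\{a,a+1,\dots,a+d-1\}\subseteq\mathbb Z_p$ an \emph{arc} of size $d$. The colors at a vertex of degree $d$ are $d\le p$ consecutive integers. Hence \emph{the residues at a vertex of degree $d$ are pairwise distinct and form an arc of size $d$}. In particular, at a vertex of degree $p$ every residue occurs exactly once. Passing to residues loses the size of the colors, which we could not control since $t$ is arbitrary, and keeps what the wires transmit.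

\begin{lemma}\label{lem:wire}
For all $i,j$ we have $\varphi(ua_{ij})\equiv\varphi(b_{ij}w_i)\pmod p$.
\end{lemma}

\begin{proof}
For a residue $r$ let $h_r$ be the number of edges of $H_{ij}$ whose color is $\equiv r$. Each of the $p$ vertices of $A_{ij}$ has degree $p$ in $G$, so it is incident with exactly one edge of residue $r$. These $p$ edges are distinct, as no edge has both ends in $A_{ij}$. They comprise all edges of $H_{ij}$ of residue $r$, since every edge of $H_{ij}$ meets $A_{ij}$, and the only other edge that can occur among them is $ua_{ij}$. Hence $h_r=p-1$ if $r\equiv\varphi(ua_{ij})$, and $h_r=p$ otherwise. The same count over $B_{ij}$ gives $h_r=p-1$ if $r\equiv\varphi(b_{ij}w_i)$, and $h_r=p$ otherwise. So both $ua_{ij}$ and $b_{ij}w_i$ have as residue the unique $r$ with $h_r=p-1$.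
\end{proof}

\subsection*{The case of $G(3,3,3)$}

We first give the argument in the smallest case. Here $p=9$. After adding a constant to all residues we may assume that $y$ sees the residues $0,1,2$. The nine edges at $u$ carry each residue modulo $9$ exactly once, and by Lemma~\ref{lem:wire} so do the nine edges $b_{ij}w_i$. The only other edges at the $w_i$ are the edges $yw_i$, with residues $0,1,2$. Thus the residues $3$ and $8$, which are the two neighbors of $\{0,1,2\}$ on the circle $\mathbb Z_9$, each occur at exactly one of the vertices $w_1,w_2,w_3$.

On the other hand, each $w_i$ sees an arc of four residues. This arc contains a residue from $\{0,1,2\}$, namely that of $yw_i$, and it is too long to fit inside $\{0,1,2\}$. So it leaves $\{0,1,2\}$, and it must do so through $3$ or through $8$. Three arcs need an exit, but there are only two exits, each usable by one arc. This contradiction shows that $G(3,3,3)$ has no interval edge coloring.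

\subsection*{The general statements}

Let $Y\subseteq\mathbb Z_p$ be the arc of residues at $y$ and $W_i$ the arc of residues at $w_i$. Then $|Y|=n$ and $|W_i|=m_i+1$, and $W_i\cap Y\ne\emptyset$ because both arcs contain the residue of $yw_i$.

\begin{lemma}\label{lem:cover}
Each residue in $Y$ belongs to exactly two of the sets $W_1,\dots,W_n$, and each residue outside $Y$ belongs to exactly one of them.
\end{lemma}

\begin{proof}
The edges at the vertices $w_i$ are the edges $b_{ij}w_i$ and the edges $yw_i$. By Lemma~\ref{lem:wire} the $p$ edges $b_{ij}w_i$ have the same residues as the $p$ edges at $u$, so each residue occurs exactly once among them. Among the edges $yw_i$ each residue of $Y$ occurs once and no other residue occurs. Since the residues at a single $w_i$ are distinct, edges of equal residue end at different vertices $w_i$, so the number of sets $W_i$ containing a residue equals the number of these edges carrying it.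
\end{proof}

\begin{lemma}\label{lem:exits}
At most two indices $i$ satisfy $W_i\not\subseteq Y$.
\end{lemma}

\begin{proof}
If $p=n$, then $Y=\mathbb Z_p$ and there is no such index. Let $p>n$ and $Y=\{a,a+1,\dots,a+n-1\}$. Then $a-1$ and $a+n$ lie outside $Y$ (they coincide if $p=n+1$). If $W_i\not\subseteq Y$, then the arc $W_i$ contains an element of $Y$ and an element outside $Y$. Walking along the arc from one to the other, we meet two consecutive residues of which one lies in $Y$ and the other does not. The one outside $Y$ is $a-1$ or $a+n$. By Lemma~\ref{lem:cover} each of these belongs to exactly one of the sets $W_1,\dots,W_n$, so at most two indices are possible.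
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=3$ and $m_1,m_2,m_3\ge3$. Then $|W_i|=m_i+1\ge4>3=|Y|$, so $W_i\not\subseteq Y$ for all three indices, contradicting Lemma~\ref{lem:exits}. If $\Delta\ge9$, this applies to $G(\Delta-6,3,3)$, since $\Delta-6\ge3$. By Section~\ref{sec:graphs} this graph is connected and bipartite and has maximum degree $(\Delta-6)+3+3=\Delta$.
\end{proof}

\section{A capacity count for four or more sets}\label{sec:capacity}

Now we prove that the graphs in the second item of Theorem~\ref{thm:char} have no interval edge coloring. (Those in the first item are covered by Theorem~\ref{thm:main}.) For larger $n$ it is not necessary that three of the sets $W_i$ be longer than $Y$. By Lemma~\ref{lem:exits} all but at most two of the $W_i$ must lie inside $Y$. By Lemma~\ref{lem:cover} there is room for only $2n$ elements inside $Y$, counted with multiplicity. It is enough to overload this room.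

\begin{proof}[Proof of Theorem~\ref{thm:char}: the graphs with $n\ge4$ that are not colorable]
Let $n\ge4$ and suppose that $\varphi$ is an interval coloring. We show $m_3+\dots+m_n\le n$. By Lemma~\ref{lem:cover},
\[
\sum_{i=1}^n|W_i\cap Y|=2n .
\]
Let $q$ be the number of indices with $W_i\not\subseteq Y$, and call the other $n-q$ indices \emph{hidden}. Each index that is not hidden contributes at least $1$ to the sum because $W_i\cap Y\neq\emptyset$, and each hidden index contributes $|W_i|=m_i+1$. Therefore
\[
\sum_{i\text{ hidden}}(m_i+1)\le 2n-q,\qquad\text{that is,}\qquad \sum_{i\text{ hidden}}m_i\le 2n-q-(n-q)=n .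
\]
By Lemma~\ref{lem:exits}, $q\le2$, so at least $n-2$ indices are hidden. As $m_3,\dots,m_n$ are the $n-2$ smallest values, $m_3+\dots+m_n\le n$.
\end{proof}

This explains why $m_1$ and $m_2$ do not enter Theorem~\ref{thm:char}: the bound is weakest when the two longest sets take the two exits. It also explains why $n=3$ is special. There the count alone would allow $m_3=3$, but a hidden set must also fit into $Y$, and $m_3+1=4>|Y|$.

\section{Colorings of all other graphs}

It remains to color $G(m_1,\dots,m_n)$ whenever $x\le2$ and, in the case $n=3$, even $x\le1$. We first turn the previous analysis around: suitable sets of colors at the $w_i$ and at $y$ are all that is needed. From now on $[k,l]$ denotes the set of integers $k,k+1,\dots,l$, which is empty if $k>l$; colors are integers again, and so are the elements of the sets $W_i$.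

\begin{lemma}\label{lem:reduction}
Suppose there are integer intervals $W_1,\dots,W_n$ with $|W_i|=m_i+1$ and pairwise distinct elements $c_i\in W_i$ such that
\begin{itemize}
\item[(i)] $\{c_1,\dots,c_n\}$ is an interval, and
\item[(ii)] the sets $R_i=W_i\setminus\{c_i\}$ are pairwise disjoint, and their union is an interval.
\end{itemize}
Then $G(m_1,\dots,m_n)$ has an interval edge coloring.
\end{lemma}

\begin{proof}
Give $yw_i$ the color $c_i$. For each $i$ let $f_{i1},\dots,f_{im_i}$ be the elements of $R_i$, and give both $ua_{ij}$ and $b_{ij}w_i$ the color $f=f_{ij}$. To color $H_{ij}$, label $A_{ij}$ as $s_0,\dots,s_{p-1}$ with $s_0=a_{ij}$ and $B_{ij}$ as $t_0,\dots,t_{p-1}$ with $t_0=b_{ij}$, and give $s_kt_l$ the color $f+((k+l)\bmod p)$, where the second summand is taken in $[0,p-1]$. In $K_{p,p}$ this is a proper coloring in which every vertex sees $[f,f+p-1]$, and the deleted edge $s_0t_0$ would have had color $f$.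

Now every vertex of $H_{ij}$ sees each color of $[f,f+p-1]$ exactly once: for $a_{ij}$ and $b_{ij}$ the missing color $f$ is supplied by $ua_{ij}$ and $b_{ij}w_i$. The vertex $w_i$ sees the elements of $W_i$, once each. The vertex $y$ sees $\{c_1,\dots,c_n\}$, once each because the $c_i$ are distinct. The vertex $u$ sees the union of the $R_i$, once each because the $R_i$ are disjoint. So the coloring is proper and every vertex sees an interval.

Finally, the set of all colors used is an interval. Otherwise some integer $k$ is unused while smaller and larger colors are used. Since $G$ is connected, some vertex is incident with an edge of color less than $k$ and one of color greater than $k$, and then it also sees $k$, a contradiction. After a shift the colors are $1,\dots,t$.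
\end{proof}

We call $c_i$ the \emph{chosen} color of $W_i$ and the elements of $R_i$ its \emph{leftovers}; in displays the chosen color is underlined.

\subsection*{A first example: $G(3,3,2)$}

By Theorem~\ref{thm:main} the third set is too long in $G(3,3,3)$. If we shorten it by one, it fits inside $\{0,1,2\}$, and we can take
\[
W_1=\{-2,-1,\underline{0},1\},\qquad W_3=\{0,\underline{1},2\},\qquad W_2=\{\underline{2},3,4,5\}.
\]
The chosen colors are $0,1,2$. The leftovers $-2,-1,1$ and $0,2$ and $3,4,5$ fill $[-2,5]$ once each. By Lemma~\ref{lem:reduction}, $G(3,3,2)$ has an interval edge coloring. In accordance with Section~\ref{sec:residues}, $W_1$ uses the lower exit and $W_2$ the upper exit.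

\subsection*{Heads and tails}

In general we let the chosen colors be $0,1,\dots,n-1$. Since $x\le2$, all but at most two of the sets $W_i$ with $i\ge3$ are pairs. Pairs are easily arranged as a staircase $\{\underline{k},k+1\},\{\underline{k+1},k+2\},\dots$, in which the leftover of each pair is the chosen color of the next set. The excess $x$ is absorbed by a few sets at the lower end.

Fix $s$ with $2\le s\le n-1$.
\begin{itemize}
\item The \emph{tail} consists of the pairs $\{\underline{k},k+1\}$ for $k=s,s+1,\dots,n-2$, followed by $W_2=[n-1,\,n-1+m_2]$ with chosen color $c_2=n-1$. The pairs serve as sets $W_i$ with $i\ge3$ and $m_i=1$; there are $n-1-s$ of them, possibly none. The chosen colors of the tail are $s,\dots,n-1$. The leftovers of its pairs are $s+1,\dots,n-1$ and those of $W_2$ are $n,\dots,n-1+m_2$; together they fill $[s+1,\,n-1+m_2]$, each once.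
\item The \emph{head} consists of the other $s$ sets, namely $W_1$ and $s-1$ of the sets $W_i$ with $i\ge3$, including all those with $m_i\ge2$.
\end{itemize}
The hypotheses of Lemma~\ref{lem:reduction} are satisfied if the sets of the head are intervals of the required sizes, each containing its chosen color, and
\begin{equation}\label{eq:head}
\text{the chosen colors of the head are $0,\dots,s-1$, and its leftovers fill $[L,s]$, each once,}
\end{equation}
for some $L\le s$. Indeed, the $n$ chosen colors are then $0,\dots,n-1$, and all leftovers together fill $[L,\,n-1+m_2]$, each once.

\begin{proof}[End of the proof of Theorem~\ref{thm:char}]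
Suppose that $G(m_1,\dots,m_n)$ satisfies neither condition of Theorem~\ref{thm:char}; that is, $x\in\{0,1,2\}$, and $x\le1$ if $n=3$. Since $m_3\ge\dots\ge m_n\ge1$, one of the following four cases occurs. In each we give a head satisfying \eqref{eq:head}. The sets $W_i$ not in the head, apart from $W_2$, have $m_i=1$ and form the pairs of the tail.

\smallskip
\noindent\textbf{(a)} $x=0$, so $m_3=\dots=m_n=1$. Take $s=2$ and
\[
W_1=[2-m_1,\,2],\quad c_1=1;\qquad W_3=\{\underline{0},1\}.
\]
The chosen colors are $0,1$. The leftovers are $R_1=[2-m_1,0]\cup\{2\}$ and $R_3=\{1\}$, which fill $[2-m_1,2]$. (If $m_1=1$, then $W_1=\{\underline{1},2\}$ and $[2-m_1,0]$ is empty; nothing else changes.)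

\smallskip
\noindent\textbf{(b)} $x=1$, so $m_3=2$ and $m_i=1$ for $i\ge4$. Take $s=2$ and
\[
W_1=[1-m_1,\,1],\quad c_1=0;\qquad W_3=\{0,\underline{1},2\}.
\]
The chosen colors are $0,1$. The leftovers are $R_1=[1-m_1,-1]\cup\{1\}$ and $R_3=\{0,2\}$, which fill $[1-m_1,2]$.

\smallskip
\noindent\textbf{(c)} $x=2$ and $m_3=3$, so $n\ge4$ and $m_i=1$ for $i\ge4$. Take $s=3$ and
\[
W_1=[-m_1,\,0],\quad c_1=0;\qquad W_3=\{0,\underline{1},2,3\};\qquad W_4=\{1,\underline{2}\}.
\]
The chosen colors are $0,1,2$. The leftovers are $R_1=[-m_1,-1]$, $R_3=\{0,2,3\}$ and $R_4=\{1\}$, which fill $[-m_1,3]$.

\smallskip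
\noindent\textbf{(d)} $x=2$ and $m_3=m_4=2$, so $n\ge4$ and $m_i=1$ for $i\ge5$. Take $s=3$ and
\[
W_1=[-m_1,\,0],\quad c_1=0;\qquad W_3=\{0,\underline{1},2\};\qquad W_4=\{1,\underline{2},3\}.
\]
The chosen colors are $0,1,2$. The leftovers are $R_1=[-m_1,-1]$, $R_3=\{0,2\}$ and $R_4=\{1,3\}$, which fill $[-m_1,3]$.

\smallskip
In all cases $|W_i|=m_i+1$, the head consists of $s$ sets, the chosen color of each set belongs to it, and the leftover sets are pairwise disjoint. Also $s\le n-1$: in (a) and (b) this is $2\le n-1$, and in (c) and (d) it is $3\le n-1$, which is where $n\ge4$ is needed. So \eqref{eq:head} holds, and Lemma~\ref{lem:reduction} gives an interval edge coloring of $G(m_1,\dots,m_n)$. Together with Theorem~\ref{thm:main} and Section~\ref{sec:capacity} this proves Theorem~\ref{thm:char}.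
\end{proof}

The four heads show how the bound $x\le2$ is used up. Leave aside the case $m_1=1$ in (a). Then the leftovers fill an interval containing $[0,n-1]$, so every color of $Y=[0,n-1]$ lies in exactly two of the sets $W_i$, once as the chosen color and once as a leftover. The set $W_2$ occupies one element of $Y$, and the sets $W_i$ with $i\ge3$, which lie inside $Y$, occupy $2(n-2)+x$. This leaves exactly $2n-1-2(n-2)-x=3-x$ elements for $W_1$, and indeed $W_1\cap Y$ has $3$, $2$, $1$, $1$ elements in (a)--(d). For $x=3$ no room would remain for $W_1$ in $Y$.

\begin{thebibliography}{9}
\bibitem{Kubiak} Wieslaw Kubiak, \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-030-91025-9.pdf} (doi:10.1007/978-3-030-91025-9).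
\end{thebibliography}

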